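# Weakened mingle, finite models and undecidability: $\mathbf R$ and the logics $\mathbf R_n$

## The theorem on $\mathbf R$, $\mathbf R_n$ and $S(\mathbb Q^d)$

Let $\mathbf R$ be the relevant logic of Anderson and Belnap, which is characterised by de Morgan monoids. For $n\ge1$ let $\mathbf R_n$ be the logic of the de Morgan monoids that satisfy $a^{n+1}=a^n$. Thus $\mathbf R_1=\mathbf{RM}$ (R-mingle), and the $\mathbf R_n$ are weakenings of $\mathbf{RM}$ that all contain $\mathbf R$. Put $\mathbf{KR}=\mathbf R+(p\wedge\neg p\to q)$.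

For a vector space $V$ over $\mathbb Q$, let $S(V)$ be the set of all $X\subseteq V$ closed under multiplication by $\mathbb Q^*=\mathbb Q\setminus\{0\}$, with $\cap$, $\cup$, complement as $\neg$, $X\circ Y=X+Y=\{x+y:x\in X,\ y\in Y\}$ and $e=\{0\}$. We shall see that $S(V)$ is a de Morgan monoid. For a de Morgan monoid $M$, or a class of them, $\mathrm{Log}$ denotes the set of formulas valid there.

**Main Theorem.**

(a) There is a formula that belongs to every $\mathbf R_n$ and not to $\mathbf{KR}$. Hence $\mathbf R\ne\bigcap_{n\ge1}\mathbf R_n$.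

(b) There is a formula valid in every finite de Morgan monoid and refuted in $S(\mathbb Q^3)$. Hence no logic $L$ with $\mathbf R\subseteq L\subseteq\mathrm{Log}\,S(\mathbb Q^3)$ has the finite model property. In particular no $\mathbf R_n$ with $n\ge3$ has it.

(c) $\mathbf R\subsetneq\bigcap_n\mathbf R_n\subsetneq\mathrm{Log}(\text{finite de Morgan monoids})$.

(d) Every set of formulas $L$ with $\mathbf R\subseteq L\subseteq\mathrm{Log}\,S(\mathbb Q^4)$ is undecidable. This covers $\mathbf R$, $\mathbf{KR}$, $\bigcap_n\mathbf R_n$ and every $\mathbf R_n$ with $n\ge4$.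

The problem comes from the *Handbook of Philosophical Logic*. It concerns two claims: (i) $\mathbf R=\bigcap_n\mathbf R_n$, and (ii) every $\mathbf R_n$ has the finite model property (FMP). It is known that $\mathbf R$ is undecidable, and this already rules out having both. Indeed, the theorems of $\mathbf R$ can be enumerated, since "$\alpha$ is valid in all de Morgan monoids" is a first-order consequence of finitely many axioms. If (i) and (ii) both held, a non-theorem $\alpha$ of $\mathbf R$ would be missing from some $\mathbf R_n$ by (i), hence refuted in a finite de Morgan monoid by (ii). The non-theorems could then be enumerated too, by running through finite de Morgan monoids, and $\mathbf R$ would be decidable. So at least one claim fails. Parts (a) and (b) say that both fail.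

For $n=1$ the FMP does hold (Meyer; see Dunn, *Algebraic completeness results for R-mingle and its extensions*, JSL 35, 1970). The argument below does not settle whether $\mathbf R_2$ has the FMP, and the question does not depend on it.

## De Morgan monoids, their powers, and three small examples

**Definition.** A *de Morgan monoid* is a structure $(M,\wedge,\vee,\neg,\circ,e)$ such that $(M,\wedge,\vee)$ is a distributive lattice; $\neg$ is an order-inverting involution; $(M,\circ,e)$ is a commutative monoid; $a\circ b\le c$ iff $a\circ\neg c\le\neg b$; and $a\le a\circ a$.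

Implication is $a\to b=\neg(a\circ\neg b)$. We write $xy$ for $x\circ y$, $x^k$ for the $k$-fold product, and $x^0=e$. Fusion is definable from implication by $xy=\neg(x\to\neg y)$. Let $\mathcal K$ be the class of all de Morgan monoids and $\mathcal K_n$ the subclass given by $x^{n+1}=x^n$. A formula $\alpha$ is *valid* in $M$ if $e\le v(\alpha)$ for every valuation $v$ in $M$; otherwise it is *refuted* in $M$. Then $\alpha\in\mathbf R$ iff $\alpha$ is valid throughout $\mathcal K$, and $\alpha\in\mathbf R_n$ iff it is valid throughout $\mathcal K_n$. The FMP for $\mathbf R_n$ says that each non-theorem is refuted in a finite member of $\mathcal K_n$. For a logic $L\supseteq\mathbf R$ it says that each non-theorem is refuted in a finite de Morgan monoid that validates $L$. For $L=\mathbf R_n$ the two agree: $p^{n+1}\to p^n$ is in $\mathbf R_n$, so a de Morgan monoid that validates $\mathbf R_n$ satisfies $x^{n+1}\le x^n$, and (F3) below gives equality.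

We use three facts constantly.

(F1) $xy\le w\iff x\,\neg w\le\neg y\iff y\le x\to w$. The first equivalence is the axiom, the second is order inversion. So multiplication by $x$ has an upper adjoint; hence $\circ$ is monotone and distributes over finite nonempty joins.

(F2) If $xA\le A$, then $x\,\neg A\le\neg A$. This is (F1) with $y=w=A$.

(F3) $x^k\le x^{k+1}$ for $k\ge1$: multiply $x\le x^2$ by $x^{k-1}$. Also $x^{n+1}=x^n$ gives $x^{n+2}=x^{n+1}$, so $\mathcal K_n\subseteq\mathcal K_{n+1}$ and $\mathbf R_{n+1}\subseteq\mathbf R_n$.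

**Example 1.** The two-element Boolean algebra with $\circ=\wedge$ and $e=1$. It is idempotent, so it lies in $\mathcal K_1$.

**Example 2.** The chain $-1<0<1$ with $\neg x=-x$, $e=0$, $-1$ absorbing, and $1\circ1=1$. It is a commutative idempotent monoid. One checks that $x\circ y\le0$ iff $x\le-y$: for $x=-1$ both sides always hold; for $x=0$ both say $y\le 0$; for $x=1$ both say $y=-1$. Hence $a\circ b\le\neg d$ iff $a\circ b\circ d\le0$, and this is symmetric in $b$ and $d$, which is the residuation axiom. This algebra is in $\mathcal K_1$, and here $0\wedge\neg0=0$ is not the bottom, so $\neg$ need not be a Boolean complement.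

**Example 3.** $S(\mathbb Q)$ has the four elements $\emptyset,\{0\},\mathbb Q^*,\mathbb Q$. Here $\mathbb Q^*+\mathbb Q^*=\mathbb Q$, because $0=1-1$ and $t=\frac t2+\frac t2$. So $x=\mathbb Q^*$ has $x^2=\mathbb Q\ne x$ but $x^3=x^2$. Once Lemma 1 is proved, this shows $S(\mathbb Q)\in\mathcal K_2\setminus\mathcal K_1$.

## The algebras $S(V)$ and the rank of a sum

**Lemma 1.** $S(V)$ is a de Morgan monoid whose lattice with $\neg$ is a Boolean algebra, and it validates $\mathbf{KR}$. If $\dim V=d$ with $2\le d<\infty$, then $S(V)\in\mathcal K_n$ for all $n\ge d$.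

*Proof.* **Step 1: the axioms.** Sets closed under $\mathbb Q^*$ are closed under $\cap$, $\cup$, complement and $+$, and $\{0\}$ is such a set. The lattice laws, the involution and the monoid laws are clear. For residuation, let $X+Y\subseteq Z$, $x\in X$, $w\notin Z$, and suppose $x+w=y\in Y$. Since $-x\in X$, we get $w=-x+y\in X+Y\subseteq Z$, a contradiction. So $X+\neg Z\subseteq\neg Y$. The converse is the same statement with $(Y,Z)$ replaced by $(\neg Z,\neg Y)$. Finally $x=\frac12x+\frac12x$ gives $X\subseteq X+X$.

**Step 2: $\mathbf{KR}$.** We have $X\cap\neg X=\emptyset$ and $\emptyset\to Y=\neg(\emptyset+\neg Y)=\neg\emptyset=V\supseteq e$, so each instance of $p\wedge\neg p\to q$ is valid. Validity in a de Morgan monoid is preserved by adjunction, and by modus ponens: if $e\le a$ and $e\le a\to b$, then $a\le b$, so $e\le b$.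

**Step 3: the power law.** By (F3) we need $X^{d+1}\subseteq X^d$. If $X=\emptyset$ or $X=\{0\}$, all powers $X^k$ with $k\ge1$ equal $X$. Otherwise $X$ contains some $x\ne0$. Let $y\in X^{d+1}$. If $y=0$, then $y=x+(-x)\in X^2\subseteq X^d$, since $d\ge2$. If $y\ne0$, write $y=y_1+\dots+y_m$ with $y_i\in X$ and $m\ge1$ minimal. Suppose $\sum_i\kappa_iy_i=0$ with $\kappa_j\ne0$. Then
$$y=\sum_i\Bigl(1-\frac{\kappa_i}{\kappa_j}\Bigr)y_i .$$
The $j$-th coefficient is $0$; drop all terms with coefficient $0$. Some term remains because $y\neq0$, and the remaining terms lie in $X$. So $y$ is a sum of fewer than $m$ elements of $X$, contrary to minimality. Hence the $y_i$ are linearly independent, $m\le d$, and $y\in X^m\subseteq X^d$. So $S(V)\in\mathcal K_d\subseteq\mathcal K_n$. $\square$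

The hypothesis $d\ge2$ is needed: $S(\mathbb Q)\notin\mathcal K_1$ by Example 3.

The bound is exact. In $S(\mathbb Q^d)$ with $d\ge2$ and basis $e_1,\dots,e_d$, let $x=\{0\}\cup\bigcup_i\mathbb Q^*e_i$. For $k\ge1$, $x^k$ is the set of vectors with at most $k$ nonzero coordinates, so $x^{d-1}\subsetneq x^d$. Therefore $p^d\to p^{d-1}$ is a theorem of $\mathbf R_{d-1}$ and not of $\mathbf R_d$: the logics $\mathbf R_n$ strictly decrease. In the same way, if $V$ has infinite dimension, the union of $\{0\}$ and the lines $\mathbb Q^*e_i$ has strictly increasing powers, so $S(V)$ lies in no $\mathcal K_n$.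

## From quasi-inequations to formulas

It is far easier to design a finite list of premises $u_i\le v_i$ with a conclusion $u\le v$ than to design a formula. The next two lemmas make the translation. Here $t$ is a constant denoting $e$.

**Lemma 2.** Let $u_i\le v_i$ $(i\le m)$ and $u\le v$ be inequalities between terms, and let
$$\alpha=\Bigl(t\wedge\bigwedge_i(u_i\to v_i)\Bigr)\to(u\to v).$$
(1) If some valuation in $M$ satisfies all $u_i\le v_i$ but not $u\le v$, then $\alpha$ is refuted in $M$. (2) If the implication "all $u_i\le v_i$ imply $u\le v$" holds throughout $\mathcal K$ (or $\mathcal K_n$, or the finite members of $\mathcal K$), then $\alpha$ is valid in that class.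

*Proof.* (1) By (F1), $u_i\le v_i$ iff $e\le u_i\to v_i$. So the antecedent has value $e$, and $\alpha$ has value $e\to(u\to v)=u\to v$, which is not $\ge e$.

(2) Suppose $\alpha$ is refuted in $M$ by some valuation. We build a quotient of $M$ in which the premises hold and the conclusion fails.

**Step 1: an idempotent below $e$.** Put $c=e\wedge\bigwedge_i(u_i\to v_i)$. Refutation means $c\not\le u\to v$. Since $c\le e$, we have $c\le c^2\le c$, so $c^2=c$.

**Step 2: a coarser order.** Define $x\le_cy$ iff $cx\le y$. If $x\le y$, then $cx\le x\le y$, so $\le_c$ contains $\le$. If $cx\le y$ and $cy\le w$, then $cx=ccx\le cy\le w$. So $\le_c$ is a preorder.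

**Step 3: it respects the operations.**

* $w\le_cy\wedge y'$ iff $w\le_cy$ and $w\le_cy'$.
* Since $c(x\vee x')=cx\vee cx'$, we have $x\vee x'\le_cw$ iff $x\le_cw$ and $x'\le_cw$.
* By (F1), $cx\le y$ iff $c\,\neg y\le\neg x$. So $\neg$ inverts $\le_c$.
* If $cx\le y$ and $cx'\le y'$, then $cxx'=(cx)(cx')\le yy'$.
* $ab\le_cd$ iff $(ca)b\le d$ iff $(ca)\neg d\le\neg b$ iff $a\,\neg d\le_c\neg b$.

**Step 4: the quotient.** Identify $x$ and $y$ when $x\le_cy\le_cx$. By Step 3 the operations are well defined on classes, $\wedge$ and $\vee$ give meet and join for the order induced by $\le_c$, and residuation holds. All identities of $M$ are inherited, including distributivity, the monoid laws, $x^{n+1}=x^n$ if $M$ has it, and the square law $x\le x^2$. So the quotient is a de Morgan monoid, a homomorphic image of $M$, in $\mathcal K_n$ or finite if $M$ is. In it each $u_i\le v_i$ holds, since $c\le u_i\to v_i$ means $cu_i\le v_i$. But $u\le v$ fails, since $c\not\le u\to v$ means $cu\not\le v$. This contradicts the hypothesis. $\square$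

**Lemma 3.** Let $\alpha$ be a formula, possibly with $t$, in the variables $p_1,\dots,p_k$; let $p_0$ be a new variable, $\tau=\bigwedge_{i=0}^k(p_i\to p_i)$, and $\alpha^*=\alpha[\tau/t]$. If $\alpha$ is valid in one of the classes $\mathcal K$, $\mathcal K_n$, finite members of $\mathcal K$, then so is $\alpha^*$. If $\alpha$ is refuted in $M$, then so is $\alpha^*$.

*Proof.* **Step 1: preserving validity.** Let $M$ be in the class, let $a_0,\dots,a_k\in M$, and write $\tau$ also for the value of $\tau$; clearly $e\le\tau$. Let $S$ be the closure of $\{a_0,\dots,a_k\}$ under $\wedge,\vee,\neg,\circ$. Then $\tau\in S$. We claim $\tau b\le b$ for all $b\in S$. For $b=a_i$ this is $\tau\le a_i\to a_i$. If it holds for $b,b'$, then $\tau(b\wedge b')\le\tau b\wedge\tau b'\le b\wedge b'$; $\tau(b\vee b')=\tau b\vee\tau b'\le b\vee b'$; $\tau(bb')=(\tau b)b'\le bb'$; and $\tau\,\neg b\le\neg b$ by (F2). Since also $b=eb\le\tau b$, we get $\tau b=b$ on $S$. So $(S,\wedge,\vee,\neg,\circ,\tau)$ is a de Morgan monoid, in the same class (the law $x^{n+1}=x^n$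 with $n\ge1$ does not mention $e$). The value of $\alpha^*$ in $M$ is the value of $\alpha$ in $(S,\tau)$, which is $\ge\tau\ge e$.

**Step 2: preserving refutation.** Let $a_1,\dots,a_k$ refute $\alpha$ in $M$ and put $a_0=e$. Then $a_0\to a_0=\neg(e\circ\neg e)=e$, and all other $a_i\to a_i\ge e$, so $\tau=e$ and $\alpha^*$ has the value of $\alpha$. $\square$

From now on we only produce quasi-inequations; Lemmas 2 and 3 turn them, effectively, into $t$-free formulas valid and refuted in the right places.

## Hilbert's hotel inside $A$, and the proof of part (a)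

We know an algebra outside every $\mathcal K_n$, namely $S(V)$ with $\dim V$ infinite. A natural first hope is that it refutes a formula of $\bigcap_n\mathbf R_n$. The formulas nearest to hand, $p^{n+1}\to p^n$, do not help: each is refuted in $S(V)$ for infinite-dimensional $V$, but already in $S(\mathbb Q^{n+1})\in\mathcal K_{n+1}$ as well. We need *one* finite list of premises, satisfiable with an $r$ whose powers never stabilise, which forces a collapse whenever the powers of $r$ stabilise, at whatever stage.

What distinguishes the infinite by finitely many conditions is a shift. Let $r$ consist of $0$ and the lines of $a_0,a_1,a_2,\dots$; remove the line $v$ of $a_0$ and call the rest $s$. If stabilisation of $r$ at $n$ forces stabilisation of $s$ at $n-1$, and if $s$ and $r$ are two copies of one thing, so that stabilisation at $n-1$ passes from $s$ back to $r$, then we descend to $r\le e$.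

The obvious way to express "copy" is an axis $k$ with $kk\le k$, $s\le rk$, $r\le sk$, where $r\le A$, $AA\le A$ and $k$ meets $A$ trivially, say $k\le e\vee\neg A$ with $A\wedge\neg A\le e$. This proves too much. Since $s\le A$, (F2) gives $s\,\neg A\le\neg A$, so $r\le sk\le s\vee\neg A$. Meeting with $A$, we get $r\le s\vee e=s$ if $e\le s$. So $v\le s$, and if a separator $W$ has $s\le W$, $v\le\neg W$ and $W\wedge\neg W\le e$, then $v\le e$ in *every* de Morgan monoid, and nothing can refute the formula. In the picture, the axis that does the shift, $\langle a_{i+1}-a_i\rangle_{i\ge 0}$, lies inside $A$. The way round is a detour through a second space $B$: carry $s$ to a copy $u\le B$ along an axis $g$ that misses $B$, and carry $u$ back to $r\le A$ along an axis $h$ that misses $A$.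

**The premises $\Sigma$**, in variables $A,B,W,g,h,s,v,u$, with $r:=s\vee v$:

1. $e\le Y$, $\;YY\le Y$, $\;Y\wedge\neg Y\le e$ for $Y=A,B,W$;
2. $e\le s\le W$, $\;v\le\neg W$, $\;e\le v^2\le e\vee v$;
3. $r\le A$, $\;e\le u\le B$;
4. $gg\le g\le e\vee\neg B$, $\;hh\le h\le e\vee\neg A$;
5. $s\le ug$, $\;u\le sg$, $\;u\le rh$, $\;r\le uh$.

The conclusion is $v\le e$.

Let us first do the case $\mathcal K_1$ by hand, where $r^2\le r$. We have $vs\le r^2\le r=s\vee v$. Since $sW\le W$, (F2) gives $vs\le s\,\neg W\le\neg W$. Meeting with $\neg W$: $vs\le(s\wedge\neg W)\vee v\le e\vee v$. Multiplying by $v$: $s\le v^2s\le v\vee v^2\le e\vee v$. Meeting with $W$: $s\le e\vee(\neg W\wedge W)\le e$. Then $u\le sg\le g\le e\vee\neg B$ and $u\le B$ give $u\le e$. Likewise $r\le uh\le h\le e\vee\neg A$ and $r\le A$ give $r\le e$. The general case has the same three moves.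

**Proposition 1.** $\Sigma$ implies $v\le e$ in every $\mathcal K_N$, $N\ge1$.

*Proof.* We prove that under $\Sigma$, for each $n\ge1$,
$$r^{n+1}\le r^n\quad\text{implies}\quad r^n\le r^{n-1}.\tag{1}$$
In $\mathcal K_N$ we have $r^{N+1}\le r^N$; applying (1) for $n=N,N-1,\dots,1$ gives $r\le r^0=e$, so $v\le e$. Assume $r^{n+1}\le r^n$.

**Step 1: $s^n\le s^{n-1}$ (removing $v$ lowers the stage by one).** From $v^2\le e\vee v$ we get $v^i\le e\vee v$ for all $i\ge1$, by induction: $v^{i+1}\le v(e\vee v)=v\vee v^2\le e\vee v$. Since $e\le s$, the powers $s^0\le s^1\le s^2\le\cdots$ increase. In $r^n=(s\vee v)^n=\bigvee_{i=0}^nv^is^{n-i}$ the term with $i=0$ is $s^n$, and for $i\ge1$ we have $v^is^{n-i}\le s^{n-i}\vee vs^{n-i}\le s^n\vee vs^{n-1}$. Hence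
$$vs^n\le r^{n+1}\le r^n\le s^n\vee vs^{n-1}.\tag{2}$$
For $j\ge0$, $s\le W$, $e\le W$ and $WW\le W$ give $s^jW\le W$ and $s^j\le W$. By (F2), $vs^j\le s^j\,\neg W\le\neg W$. So we may meet the right side of (2) with $\neg W$:
$$vs^n\le(s^n\wedge\neg W)\vee vs^{n-1}\le(W\wedge\neg W)\vee vs^{n-1}\le e\vee vs^{n-1}.$$
Multiply by $v$, using $e\le v^2\le e\vee v$ and $v\le vs^{n-1}$:
$$s^n\le v^2s^n\le v\vee v^2s^{n-1}\le v\vee s^{n-1}\vee vs^{n-1}=s^{n-1}\vee vs^{n-1}.$$
Since $s^n\le W$, meet with $W$:
$$s^n\le s^{n-1}\vee(vs^{n-1}\wedge W)\le s^{n-1}\vee(\neg W\wedge W)\le s^{n-1}\vee e=s^{n-1}.$$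

**Step 2: $u^n\le u^{n-1}$ (carrying the bound from $s$ to $u$ along $g$).** From $u\le sg$, $g^n\le g$ and Step 1,
$$u^n\le s^ng^n\le s^ng\le s^{n-1}g.$$
Next, $s^{n-1}g\le u^{n-1}g$: for $n=1$ both sides are $g$, and for $n\ge2$ the inequality $s\le ug$ gives $s^{n-1}g\le u^{n-1}g^n\le u^{n-1}g$. Since $u\le B$ and $BB\le B$, we have $u^{n-1}B\le B$, so $u^{n-1}\neg B\le\neg B$ by (F2). With $g\le e\vee\neg B$,
$$u^{n-1}g\le u^{n-1}\vee u^{n-1}\neg B\le u^{n-1}\vee\neg B.$$
Also $u^n\le B^n\le B$. So $u^n\le B\wedge(u^{n-1}\vee\neg B)\le u^{n-1}\vee(B\wedge\neg B)\le u^{n-1}\vee e=u^{n-1}$, as $e\le u$.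

**Step 3: $r^n\le r^{n-1}$ (carrying the bound from $u$ to $r$ along $h$).** From $r\le uh$, $h^n\le h$ and Step 2, $r^n\le u^nh^n\le u^nh\le u^{n-1}h$. From $u\le rh$ (if $n\ge2$; trivially if $n=1$), $u^{n-1}h\le r^{n-1}h^n\le r^{n-1}h$. Since $r\le A$ and $AA\le A$, we have $r^{n-1}A\le A$, so $r^{n-1}\neg A\le\neg A$. Since $h\le e\vee\neg A$, it follows that $r^n\le r^{n-1}\vee\neg A$. Now $r^n\le A$, and $A\wedge\neg A\le e\le r^{n-1}$ because $e\le s\le r$. Hence $r^n\le r^{n-1}$, which proves (1). $\square$

**Proposition 2.** $\Sigma$ holds and $v\le e$ fails in $S(V)$ for $V$ with basis $\{a_i,b_i:i\ge0\}$, under a suitable valuation.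

*Proof.* Write $\langle\cdot\rangle$ for linear span and take
$$A=\langle a_i\rangle_{i\ge0},\quad B=\langle b_i\rangle_{i\ge0},\quad W=\langle a_i\rangle_{i\ge1},\quad v=\mathbb Q^*a_0,$$
$$s=\{0\}\cup\bigcup_{i\ge1}\mathbb Q^*a_i,\quad u=\{0\}\cup\bigcup_{i\ge0}\mathbb Q^*b_i,\quad g=\langle a_{i+1}-b_i\rangle_{i\ge0},\quad h=\langle b_i-a_i\rangle_{i\ge0}.$$
We check the premises in order. Premise 1: a subspace $Y$ contains $0$, has $Y+Y\subseteq Y$, and $Y\cap\neg Y=\emptyset$. Premise 2: $0\in s\subseteq W$, $v\cap W=\emptyset$, and $v+v=\mathbb Qa_0=e\cup v$. Premise 3: $r=\{0\}\cup\bigcup_{i\ge0}\mathbb Q^*a_i\subseteq A$ and $0\in u\subseteq B$. Premise 4: $g,h$ are subspaces; if $\sum\lambda_i(a_{i+1}-b_i)\in B$, then all $\lambda_i=0$, so $g\cap B=\{0\}$ and $g\subseteq e\cup\neg B$; similarly $h\cap A=\{0\}$. Premise 5: $0=0+0$ throughout; $a_{i+1}=b_i+(a_{i+1}-b_i)$ gives $s\subseteq u+g$; $b_i=a_{i+1}-(a_{i+1}-b_i)$ gives $u\subseteq s+g$; $b_i=a_i+(b_i-a_i)$ gives $u\subseteq r+h$; $a_i=b_i-(b_i-a_i)$ gives $r\subseteq u+h$. But $v=\mathbb Q^*a_0\not\subseteq\{0\}$.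 $\square$

*Proof of part (a).* Let $\alpha$ be the formula of Lemma 2 for $\Sigma$ and $v\le e$, and $\alpha^*$ its $t$-free form. By Proposition 1 and Lemmas 2 and 3, $\alpha^*$ is valid in every $\mathcal K_N$, so $\alpha^*\in\bigcap_n\mathbf R_n$. By Proposition 2 it is refuted in $S(V)$, which validates $\mathbf{KR}$ by Lemma 1. So $\alpha^*\notin\mathbf{KR}$, and a fortiori $\alpha^*\notin\mathbf R$. $\square$

## Perspectivities: projecting along an axis

The formula just found says nothing about the FMP of $\mathbf R_n$, because it belongs to $\mathbf R_n$. For part (b) we must stay in bounded dimension, so "infinite" cannot come from infinitely many independent lines. It will come from infinitely many lines *in one plane*, moved by projections.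

Here is the picture. In $\mathbb Q^3$ take two planes $A,B$ and a line $g$ contained in neither. Each line through $0$ in $A$ is moved, by adding vectors of $g$, to exactly one line of $B$. In $S(\mathbb Q^3)$ this projection is $x\mapsto(g+x)\cap B$, a term. We now show that a few inequalities force such a term to be an isomorphism, in any de Morgan monoid. First we need a bottom element.

**Lemma 4.** Let $Z$ be the premises $z\circ\neg z\le z$, $\;z\le e\le\neg z$, and $z\le y\le\neg z$ for every variable $y$ in use. If $Z$ holds in $M$, then in the subalgebra generated by the values of the variables, $z$ is the least element $\bot$, $\neg z$ is the greatest element $\top$, and $zy=z$ for all $y$.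

*Proof.* Let $J=\{y:z\le y\le\neg z\}$. It contains $e$, $z$ and all generators, and is closed under $\wedge,\vee,\neg$. Let $y,y'\in J$. Then $z\le z^2\le yy'$. By (F1), $yy'\le\neg z$ iff $yz\le\neg y'$; and $yz\le(\neg z)z\le z\le\neg y'$. So $J$ is closed under $\circ$ and contains the generated subalgebra. Finally $z\le z^2\le zy\le z\,\neg z\le z$ for $y\in J$. $\square$

For the rest of this section $M$ is a de Morgan monoid with $\bot$, $\top$ and $\bot y=\bot$ for all $y$.

**Definition.** An element $x$ is *Boolean* if $x\wedge\neg x=\bot$; equivalently, by applying $\neg$, if $x\vee\neg x=\top$.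

In $S(V)$ every element is Boolean; in Example 2 the elements $\pm1$ are Boolean and $0$ is not. Boolean elements contain $\bot,\top$, are closed under $\neg$, and are closed under $\wedge$ because $(x\wedge y)\wedge(\neg x\vee\neg y)=(x\wedge y\wedge\neg x)\vee(x\wedge y\wedge\neg y)=\bot$; hence also under $\vee$. So they form a Boolean algebra. For $A$ Boolean, let $\mathrm{Bo}(A)$ be the Boolean algebra of Boolean $x\le A$, with top $A$ and complement $x'=A\wedge\neg x$.

**Definition.** $(A,g,B)$ is a *perspectivity* if $A,B$ are Boolean and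
$$AA\le A,\quad BB\le B,\quad gg\le g,\quad g\wedge A\le e,\quad g\wedge B\le e,\quad A\le gB,\quad B\le gA.$$

The definition is symmetric in $A,B$. Put $F(x)=gx\wedge B$ for $x\le A$, and $G(y)=gy\wedge A$ for $y\le B$. When several axes are in play we write $F_g$ for $F$.

**Lemma 5.** $F$ is a Boolean isomorphism $\mathrm{Bo}(A)\to\mathrm{Bo}(B)$ with inverse $G$.

*Proof.* Since $A$ is Boolean, $g=(g\wedge A)\vee(g\wedge\neg A)\le e\vee\neg A$.

**Step 1: going there and back does not enlarge.** Let $x\le A$. Then $xA\le AA\le A$, so $x\,\neg A\le\neg A$ by (F2). Hence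
$$GF(x)\le ggx\wedge A\le gx\wedge A\le(x\vee\neg A)\wedge A=x\vee(\neg A\wedge A)=x.$$

**Step 2: $F$ and $G$ are conjugate.** For $x\le A$, $y\le B$ we claim $F(x)\le\neg y\iff G(y)\le\neg x$. Since $B$ is Boolean, $gx=(gx\wedge B)\vee(gx\wedge\neg B)$, and $\neg B\le\neg y$. So $F(x)\le\neg y\iff gx\le\neg y$. By (F1) this is equivalent to $gy\le\neg x$, and by the same argument with $A$ in place of $B$ that is equivalent to $G(y)\le\neg x$.

**Step 3: joins and bounds.** $F$ preserves $\vee$, $F(\bot)=\bot$, and $F(A)=gA\wedge B=B$.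

**Step 4: Booleanness and complements.** Let $x\in\mathrm{Bo}(A)$, $y=F(x)$, $y_1=F(x')$. As $x\vee x'=A$, Step 3 gives $y\vee y_1=B$. By Step 1, $G(y)=GF(x)\le x\le\neg x'$, so Step 2, applied to $x'$ and $y$, gives $y_1=F(x')\le\neg y$. Now
$$\top=B\vee\neg B=y\vee y_1\vee\neg B\le y\vee\neg y,$$
since $y_1\le\neg y$ and $\neg B\le\neg y$. So $y$ is Boolean. Moreover $y_1\le B\wedge\neg y=(y\vee y_1)\wedge\neg y\le y_1$, so $y_1=y'$ in $\mathrm{Bo}(B)$. Thus $F$ is a Boolean homomorphism $\mathrm{Bo}(A)\to\mathrm{Bo}(B)$, and by symmetry so is $G$ in the other direction.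

**Step 5: inverses.** $GF$ is a Boolean endomorphism of $\mathrm{Bo}(A)$ with $GF(x)\le x$ for all $x$. Applied to $x'$ this reads $GF(x)'\le x'$, that is, $x\le GF(x)$. So $GF=\mathrm{id}$, and $FG=\mathrm{id}$ by symmetry. $\square$

## Multiplication by two, and the proof of parts (b) and (c)

Could every formula refuted in $S(\mathbb Q^3)$ be refuted in a finite algebra? A sensible attempt is to replace $\mathbb Q$ by a finite field $\mathbb F_q$ with $q$ an odd prime: the subsets of $\mathbb F_q^3$ closed under $\mathbb F_q^*$ form a finite de Morgan monoid, by Step 1 of Lemma 1 (it uses only $-1$ and $\frac12$). The attempt breaks where the multiplicative order of a scalar is visible. Two perspectivities compose to the map $\mathbb Q^*(c+ta)\mapsto\mathbb Q^*(c+2ta)$ on lines of a plane. Over $\mathbb Q$ the orbit of $c+a$ never returns; over $\mathbb F_q$ it does, because $2^k=1$ for some $k\ge1$. The next premises say that the orbit does not return.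

**The premises**, in variables $z,A,B,g,h,X,p$: the premises $Z$ of Lemma 4; $A\wedge\neg A\le z$, $B\wedge\neg B\le z$, $p\wedge\neg p\le z$; $AA\le A$, $BB\le B$; for $f=g$ and $f=h$ the inequalities $ff\le f$, $f\wedge A\le e$, $f\wedge B\le e$, $A\le fB$, $B\le fA$; and, with $\varphi(x):=h(gx\wedge B)\wedge A$,
$$p\le X\le A,\qquad\varphi(X)\le X,\qquad\varphi(X)\le\neg p.\tag{3}$$
The conclusion is $p\le z$. Note that $X$ is not required to be Boolean.

**Proposition 3.** The conclusion follows from the premises in every finite de Morgan monoid.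

*Proof.* Pass to the subalgebra generated by the values of the variables; it is finite and the premises still hold. By Lemma 4, $z=\bot$ with the properties used in the last section, so $A,B,p$ are Boolean and $(A,g,B)$, $(A,h,B)$ are perspectivities. By Lemma 5, $x\mapsto gx\wedge B$ is an isomorphism $\mathrm{Bo}(A)\to\mathrm{Bo}(B)$ and $y\mapsto hy\wedge A$ is an isomorphism $\mathrm{Bo}(B)\to\mathrm{Bo}(A)$. So $\varphi$ restricts to an automorphism of the finite algebra $\mathrm{Bo}(A)$, and $\varphi^k=\mathrm{id}$ on $\mathrm{Bo}(A)$ for some $k\ge1$. Now $p\in\mathrm{Bo}(A)$. The map $\varphi$ is monotone on all elements, so by (3) $\varphi^{k-1}(p)\le\varphi^{k-1}(X)\le X$, and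
$$p=\varphi^k(p)\le\varphi(X)\le\neg p.$$
Thus $p\le p\wedge\neg p\le z$. $\square$

**Proposition 4.** The premises hold and the conclusion fails in $S(\mathbb Q^3)$ under a suitable valuation.

*Proof.* Let $c,a,b$ be a basis and put
$$z=\emptyset,\quad A=\langle c,a\rangle,\quad B=\langle c,b\rangle,\quad g=\langle a-b\rangle,\quad h=\langle2a-b\rangle,$$
$$p=\mathbb Q^*(c+a),\qquad X=\bigcup_{i\ge0}\mathbb Q^*(c+2^ia).$$
**Step 1: $Z$ and the perspectivities.** $\emptyset+V=\emptyset$, and $\emptyset\subseteq y\subseteq V$ for all $y$, so $Z$ holds. Complements are Boolean. $A,B,g,h$ are subspaces; $g$ and $h$ meet $A$ and $B$ only in $0$; and $g+A=g+B=h+A=h+B=\mathbb Q^3$. All perspectivity inequalities follow.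

**Step 2: the action of $\varphi$.** A vector $\kappa(c+ta)+\mu(a-b)$ with $\kappa\ne0$ lies in $B$ iff $\mu=-\kappa t$, and then it equals $\kappa(c+tb)$. So $\mathbb Q^*(c+ta)$ is sent to $\mathbb Q^*(c+tb)$ by $x\mapsto(g+x)\cap B$. A vector $\kappa(c+tb)+\mu(2a-b)$ lies in $A$ iff $\mu=\kappa t$, and then it equals $\kappa(c+2ta)$. So $\varphi(\mathbb Q^*(c+ta))=\mathbb Q^*(c+2ta)$.

**Step 3: the last premises.** $\varphi$ preserves arbitrary unions, so $\varphi(X)=\bigcup_{i\ge1}\mathbb Q^*(c+2^ia)$. This is contained in $X$ and is disjoint from $p$. Also $p\subseteq X\subseteq A$. Yet $p\ne\emptyset=z$. $\square$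

*Proof of part (b).* By Lemmas 2 and 3 the associated $t$-free formula $\beta$ is valid in every finite de Morgan monoid and refuted in $S(\mathbb Q^3)$. If $\mathbf R\subseteq L\subseteq\mathrm{Log}\,S(\mathbb Q^3)$, then $\beta\notin L$, and no finite de Morgan monoid refutes $\beta$; so $L$ lacks the FMP. For $n\ge3$, Lemma 1 gives $S(\mathbb Q^3)\in\mathcal K_n$, hence $\mathbf R\subseteq\mathbf R_n\subseteq\mathrm{Log}\,S(\mathbb Q^3)$. $\square$

*Proof of part (c).* The first inclusion is strict by part (a). For the second, let $M$ be finite and $x\in M$. The chain $x\le x^2\le\cdots\le x^{|M|+1}$ cannot have $|M|+1$ distinct terms, so $x^k=x^{k+1}$ for some $k\le|M|$, and then $x^{|M|}=x^{|M|+1}$. So $M\in\mathcal K_{|M|}$, and every formula in $\bigcap_n\mathbf R_n$ is valid in $M$. The inclusion is strict because $\beta$ is valid in all finite de Morgan monoids and is not in $\mathbf R_3$. $\square$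

## Composing perspectivities through a third plane

For part (d) we want two maps on $\mathrm{Bo}(A)$ that act as the two unit steps of a grid: multiplication by $2$ and by $3$, with $2^i3^j$ coding the point $(i,j)$. The new demand is that the two automorphisms *commute*. An inequality $\varphi\psi(y)\le\psi\varphi(y)$ for a variable $y$ constrains one element only, while commutation is needed on all the elements the argument meets, and their number is not bounded in advance. So we want one inequality that forces an identity between maps on all of $\mathrm{Bo}(A)$.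

If the axis $g$ carries $A$ to $B$ and $h$ carries $B$ to $C$, then the composite should be the perspectivity with axis $hg\wedge D$, where $D=AC$. For $C=A$ this breaks down. In the model, with $g_1=\langle a-b\rangle$ and $g_2=\langle a-2b\rangle$, we have $g_1+g_2=\langle a,b\rangle$, which meets $A=\langle c,a\rangle$ in $\langle a\rangle$. No $k\supseteq\langle a\rangle$ satisfies $k\cap A\subseteq\{0\}$, so $k$ is no axis. With a third plane $C$, this obstacle disappears.

**Lemma 6.** Let $M$ have $\bot,\top$ with $\bot y=\bot$. Let $(A,g,B)$, $(B,h,C)$, $(A,k,C)$ be perspectivities, $e\le A$, $e\le C$, $D:=AC$ Boolean, and $hg\wedge D\le k$. Then $F_hF_g=F_k$ on $\mathrm{Bo}(A)$.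

*Proof.* **Step 1: $D$ absorbs.** $DD=AACC\le AC=D$, and $A=Ae\le D$, $C=eC\le D$. For $x\in\mathrm{Bo}(A)$ we have $x\le D$, so $xD\le D$ and $x\,\neg D\le\neg D$ by (F2).

**Step 2: one inequality.** Since $D$ is Boolean, $hg=(hg\wedge D)\vee(hg\wedge\neg D)\le k\vee\neg D$. So
$$F_hF_g(x)\le hgx\wedge C\le(kx\vee\neg D)\wedge C\le F_k(x)\vee(\neg D\wedge D)=F_k(x).$$

**Step 3: equality.** By Lemma 5, $F_hF_g$ and $F_k$ are both Boolean isomorphisms $\mathrm{Bo}(A)\to\mathrm{Bo}(C)$. Step 2 for $x'$ gives $(F_hF_g(x))'\le(F_k(x))'$, that is, $F_k(x)\le F_hF_g(x)$. $\square$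

## Tilings coded by $2^i3^j$, and the proof of part (d)

**The domino problem.** Given a finite set $T$ and $H,U\subseteq T\times T$, is there $\theta:\mathbb N^2\to T$ with $(\theta(i,j),\theta(i+1,j))\in H$ and $(\theta(i,j),\theta(i,j+1))\in U$ for all $i,j$? We use that this is undecidable (Berger, *The undecidability of the domino problem*, Mem. AMS 66, 1966). For this it does not matter whether we ask for $\mathbb N^2$ or $\mathbb Z^2$. A tiling of either restricts to a tiling of each finite square. Conversely, suppose all finite squares can be tiled. The tilings of $[0,N]^2$, $N=0,1,2,\dots$, ordered by restriction, form an infinite tree with finitely many nodes at each level; by König's lemma it has an infinite branch, whose union tiles $\mathbb N^2$. The squares $[-N,N]^2$ give $\mathbb Z^2$ in the same way.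

**The premises** for an instance $(T,H,U)$. The variables are $z,A,B,C$; $g_1,g_2,g_3$; $h_1,h_2,h_3$; $k_2,k_3,k_6$; $p$; and $Y_\sigma$ for $\sigma\in T$. Put $D:=AC$ and
$$\varphi(x):=g_1(g_2x\wedge B)\wedge A,\qquad\psi(x):=g_1(g_3x\wedge B)\wedge A.$$
The premises are the following, where an empty join means $z$:

* $Z$, and $y\wedge\neg y\le z$ for $y=A,B,C,D,p$ and all $Y_\sigma$;
* $e\le A$, $e\le C$, and the inequalities making all $(A,g_i,B)$, $(B,h_i,C)$, $(A,k_i,C)$ perspectivities;
* $h_mg_l\wedge D\le k_{lm}$ for $(l,m)\in\{(1,2),(2,1),(1,3),(3,1),(2,3),(3,2)\}$;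
* $Y_\sigma\le A$; $\;Y_\sigma\wedge Y_\rho\le z$ for $\sigma\ne\rho$; $\;p\le\bigvee_\sigma Y_\sigma$;
* $\varphi(Y_\sigma)\le\bigvee_{(\sigma,\rho)\in H}Y_\rho$ and $\psi(Y_\sigma)\le\bigvee_{(\sigma,\rho)\in U}Y_\rho$ for each $\sigma\in T$.

The conclusion is $p\le z$. Let $\chi$ be the $t$-free formula obtained by Lemmas 2 and 3; it is computed from the instance.

**Proposition 5.** If there is no tiling, then $\chi\in\mathbf R$.

*Proof.* Let the premises hold in a de Morgan monoid; pass to the generated subalgebra, where Lemma 4 makes $z=\bot$. By Lemmas 2 and 3 it is enough to show $p=\bot$.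

**Step 1: $\varphi$ and $\psi$ are commuting automorphisms of $\mathrm{Bo}(A)$.** Write $g_i:\mathrm{Bo}(A)\to\mathrm{Bo}(B)$ and $h_i:\mathrm{Bo}(B)\to\mathrm{Bo}(C)$ also for the isomorphisms given by Lemma 5. By Lemma 6 both $h_2g_1$ and $h_1g_2$ equal the map of $k_2$, and similarly for $k_3$ and $k_6$. So
$$h_2g_1=h_1g_2,\qquad h_3g_1=h_1g_3,\qquad h_3g_2=h_2g_3.$$
The first two give $h_1^{-1}h_2=g_2g_1^{-1}$ and $h_1^{-1}h_3=g_3g_1^{-1}$. Applying $h_1^{-1}$ to the third and substituting, we get
$$g_3g_1^{-1}g_2=g_2g_1^{-1}g_3.\tag{4}$$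
By Lemma 5, $y\mapsto g_1y\wedge A$ is $g_1^{-1}$ on $\mathrm{Bo}(B)$. So on $\mathrm{Bo}(A)$ we have $\varphi=g_1^{-1}g_2$ and $\psi=g_1^{-1}g_3$, and applying $g_1^{-1}$ to (4) gives $\psi\varphi=\varphi\psi$.

**Step 2: an atom to read the tiling from.** As there is no tiling, choose $N$ such that $[0,N]^2$ cannot be tiled. Suppose $p\ne\bot$. Note $p\le\bigvee_\sigma Y_\sigma\le A$, so $p$ and all $Y_\sigma$ are in $\mathrm{Bo}(A)$. Consider the finite Boolean subalgebra of $\mathrm{Bo}(A)$ generated by $p$ and all $\varphi^{-i}\psi^{-j}(Y_\sigma)$ with $0\le i,j\le N$, and let $q\le p$ be one of its atoms.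

**Step 3: each grid point gets exactly one tile.** Let $Y=\bigvee_\sigma Y_\sigma$. The last premises give $\varphi(Y)\le Y$ and $\psi(Y)\le Y$. So $\varphi^i\psi^j(p)\le\varphi^i\psi^j(Y)\le Y$, and by commutation $q\le p\le\varphi^{-i}\psi^{-j}(Y)=\bigvee_\sigma\varphi^{-i}\psi^{-j}(Y_\sigma)$. Since $q$ is an atom, it lies below some $\varphi^{-i}\psi^{-j}(Y_\sigma)$; since these are pairwise disjoint, it lies below only one. Call that $\sigma$ $\theta(i,j)$.

**Step 4: neighbours match.** Let $\theta(i,j)=\sigma$ and $i<N$. Then $\varphi^i\psi^j(q)\le Y_\sigma$, so $\varphi^{i+1}\psi^j(q)\le\varphi(Y_\sigma)\le\bigvee_{(\sigma,\rho)\in H}Y_\rho$. Hence $q\le\bigvee_{(\sigma,\rho)\in H}\varphi^{-i-1}\psi^{-j}(Y_\rho)$. As $q$ is an atom, this join is not empty, and $q\le\varphi^{-i-1}\psi^{-j}(Y_\rho)$ for some $\rho$ with $(\sigma,\rho)\in H$; by uniqueness $\rho=\theta(i+1,j)$. If $j<N$, then $\psi\varphi^i\psi^j(q)=\varphi^i\psi^{j+1}(q)$ by commutation, and the same argument with $\psi$ and $U$ gives $(\sigma,\theta(i,j+1))\in U$. So $\theta$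 tiles $[0,N]^2$, a contradiction. Therefore $p=\bot=z$. $\square$

**Proposition 6.** If there is a tiling $\theta$ of $\mathbb N^2$, then $\chi$ is refuted in $S(\mathbb Q^4)$.

*Proof.* Let $c,a,b,b'$ be a basis and put $z=\emptyset$, $A=\langle c,a\rangle$, $B=\langle c,b\rangle$, $C=\langle c,b'\rangle$, so $D=A+C=\langle c,a,b'\rangle$. Put
$$g_\lambda=\langle a-\lambda b\rangle,\qquad h_\lambda=\langle b-\lambda b'\rangle\quad(\lambda=1,2,3),\qquad k_\lambda=\langle a-\lambda b'\rangle\quad(\lambda=2,3,6),$$
$$Y_\sigma=\bigcup\{\mathbb Q^*(c+2^i3^ja):\theta(i,j)=\sigma\},\qquad p=\mathbb Q^*(c+a).$$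

**Step 1: perspectivities.** As $\lambda\ne0$, $g_\lambda\cap A=g_\lambda\cap B=\{0\}$ and $g_\lambda+A=g_\lambda+B=\langle c,a,b\rangle$, which contains $A$ and $B$. The other inequalities hold because $A,B,g_\lambda$ are subspaces. For $h_\lambda$ and $k_\lambda$ the computation is the same, with $(b,b')$ and $(a,b')$ in place of $(a,b)$. The premises $Z$, Booleanness, $e\le A$ and $e\le C$ are clear.

**Step 2: compositions.** If $\alpha(a-\lambda b)+\beta(b-\mu b')\in D$, then the coefficient of $b$ vanishes, so $\beta=\alpha\lambda$, and the vector is $\alpha(a-\lambda\mu b')$. So $(h_\mu+g_\lambda)\cap D\subseteq k_{\lambda\mu}$.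

**Step 3: the actions.** A vector $\kappa(c+ta)+\mu(a-\lambda b)$ lies in $B$ iff $\mu=-\kappa t$, and then equals $\kappa(c+\lambda tb)$. So $g_\lambda$ sends $\mathbb Q^*(c+ta)$ to $\mathbb Q^*(c+\lambda tb)$. Likewise $\kappa(c+tb)+\mu(a-b)$ lies in $A$ iff $\mu=\kappa t$, and then equals $\kappa(c+ta)$; so $y\mapsto(g_1+y)\cap A$ sends $\mathbb Q^*(c+tb)$ to $\mathbb Q^*(c+ta)$. Hence $\varphi$ and $\psi$ send $\mathbb Q^*(c+ta)$ to $\mathbb Q^*(c+2ta)$ and $\mathbb Q^*(c+3ta)$ respectively.

**Step 4: the tiles.** Since $(i,j)\mapsto2^i3^j$ is injective, the $Y_\sigma$ are pairwise disjoint; they lie in $A$; and $p\subseteq Y_{\theta(0,0)}$. As $\varphi$ preserves unions,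
$$\varphi(Y_\sigma)=\bigcup\{\mathbb Q^*(c+2^{i+1}3^ja):\theta(i,j)=\sigma\}\subseteq\bigcup_{(\sigma,\rho)\in H}Y_\rho,$$
because $(\sigma,\theta(i+1,j))\in H$ whenever $\theta(i,j)=\sigma$. The same holds for $\psi$ and $U$. All premises hold, and $p\ne\emptyset=z$. Lemmas 2 and 3 give the refutation of $\chi$. $\square$

*Proof of part (d).* Let $\mathbf R\subseteq L\subseteq\mathrm{Log}\,S(\mathbb Q^4)$. If the instance has no tiling, $\chi\in\mathbf R\subseteq L$ by Proposition 5. If it has one, $\chi\notin\mathrm{Log}\,S(\mathbb Q^4)$ by Proposition 6, so $\chi\notin L$. Thus $\chi\in L$ iff the instance has no tiling, and since $\chi$ is computed from the instance, a decision procedure for $L$ would decide the domino problem. So $L$ is undecidable.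

It remains to see which logics are covered. By Lemma 1, $S(\mathbb Q^4)$ validates $\mathbf{KR}$ and lies in $\mathcal K_n$ for $n\ge4$. So $\mathbf R\subseteq\mathbf{KR}\subseteq\mathrm{Log}\,S(\mathbb Q^4)$, and $\mathbf R\subseteq\bigcap_m\mathbf R_m\subseteq\mathbf R_n\subseteq\mathrm{Log}\,S(\mathbb Q^4)$ for every $n\ge4$. $\square$
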